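# How many vertices can a $\nu$-critical hypergraph have?

## 1. Shortening edges, and the bound for graphs

Take a graph with largest matching of size $\nu$, and allow one operation: shorten an edge $\{x,y\}$ to the one-element set $\{y\}$, which now conflicts with fewer other edges. Suppose that every such operation, at every edge and either end, makes a larger matching possible. How many vertices can the graph have in terms of $\nu$? We answer this first, and then ask the same question for edges of size up to $r$.

**Definition (hypergraph, rank, matching number).** A hypergraph $\mathcal H$ is a finite family of nonempty subsets, called edges, of a finite set. Its vertices are the elements of $\bigcup\mathcal H$. Its rank is $r(\mathcal H)=\max\{|E|:E\in\mathcal H\}$. Its matching number $\nu(\mathcal H)$ is the maximum number of pairwise disjoint edges. For a set $M$ of edges we write $V(M)=\bigcup M$, and $[n]=\{1,\dots,n\}$.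

**Definition (contraction).** Contracting an edge $E$ with $|E|\ge2$ at a vertex $x\in E$ means replacing $E$ in $\mathcal H$ by $E\setminus\{x\}$. If $E\setminus\{x\}$ is already an edge, the result is regarded as a multiset.

A contraction never decreases $\nu$: if a maximum matching uses $E$, put $E\setminus\{x\}$ in its place.

**Definition ($\nu$-critical).** A hypergraph $\mathcal H$ is $\nu$-critical if it has no multiple edges and contracting any of its edges increases $\nu$: for every edge $E$ with $|E|\ge2$ and every $x\in E$, replacing $E$ by $E\setminus\{x\}$ yields a family with matching number $\nu(\mathcal H)+1$.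

Some examples. A single edge $\{1,2\}$ is not $\nu$-critical, since shortening it to $\{2\}$ leaves $\nu=1$. A triangle on $\{1,2,3\}$ has $\nu=1$; shortening $\{1,2\}$ to $\{2\}$ produces the matching $\{2\},\{1,3\}$, and the other contractions are the same by symmetry, so the triangle is $\nu$-critical. More generally, for $r\ge 2$ and $\nu\ge1$ let $\mathcal K$ consist of all $r$-subsets of a set of $r\nu+r-1$ points. Its matching number is $\nu$. If $E\in\mathcal K$ and $x\in E$, then $r\nu$ points lie outside $E\setminus\{x\}$. They split into $\nu$ disjoint $r$-sets, none of them equal to $E$, and together with $E\setminus\{x\}$ these are $\nu+1$ disjoint members of the contracted family. So $\mathcal K$ is $\nu$-critical.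

This check used a reformulation that we shall need constantly.

**Lemma 1 (contraction criterion).** Let $\mathcal H$ have no multiple edges, $\nu=\nu(\mathcal H)$, $E\in\mathcal H$, $|E|\ge2$, $x\in E$. Contracting $E$ at $x$ raises $\nu$ by at most $1$. It raises $\nu$ if and only if there is a matching $M\subseteq\mathcal H\setminus\{E\}$ with $|M|=\nu$ all of whose members are disjoint from $E\setminus\{x\}$.

*Proof.* Let $M'$ be a matching of the contracted family. If $M'$ does not use the new edge $E\setminus\{x\}$, it is a matching of $\mathcal H$, so $|M'|\le\nu$. If it does use the new edge, it does so once. (Should $E\setminus\{x\}$ also be an old edge, the two copies are equal and nonempty, so a matching cannot contain both.) Deleting the new edge leaves a matching $M\subseteq\mathcal H\setminus\{E\}$ whose members are disjoint from $E\setminus\{x\}$, so $|M'|=|M|+1\le\nu+1$. If $|M'|=\nu+1$ then we are in the second case and $|M|=\nu$. Conversely, if $M$ is as described, then $M\cup\{E\setminus\{x\}\}$ is a matching of size $\nu+1$ in the contracted family. $\square$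

Rank $1$ is immediate: the edges are distinct singletons, no contraction is possible, and the number of vertices is exactly $\nu$. Rank $2$ needs a short argument.

**Proposition 1.** Every $\nu$-critical hypergraph $\mathcal H$ of rank $2$ with matching number $\nu$ has at most $4\nu$ vertices.

*Proof.* **Step 1: get rid of singleton edges.** Suppose $\{v\}$ and $\{v,u\}$ were both edges. Lemma 1 for $E=\{v,u\}$ and $x=u$ gives a matching $M$ of size $\nu$ with $v\notin V(M)$. Then $M\cup\{\{v\}\}$ is a matching of $\mathcal H$ of size $\nu+1$, a contradiction. So the singleton edges, say $k$ of them, are disjoint from all other edges. The remaining edges form a graph $G$ with $\nu(G)=\nu-k$. The singletons contribute exactly $k$ to every matching number involved, so $G$ is again $\nu$-critical. If $|V(G)|\le4\nu(G)$, then $\mathcal H$ has at most $k+4(\nu-k)\le4\nu$ vertices. From now on $\mathcal H=G$ is a graph.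

**Step 2: reduce to counting the vertices missed by one matching.** Let $M_0$ be a maximum matching and $X$ the set of vertices outside $V(M_0)$. Then $|V(M_0)|=2\nu$. No edge lies inside $X$, since it could be added to $M_0$. So each vertex of $X$ has a neighbor in $V(M_0)$, and it suffices to show that each $u\in V(M_0)$ has at most one neighbor in $X$; then $|X|\le2\nu$.

**Step 3: at most one neighbor in $X$, by alternating paths.** Let $u\in V(M_0)$. Contracting an edge $\{u,y\}$ at $y$ raises $\nu$, so by Lemma 1 there is a maximum matching $M$ that misses $u$. In the graph with edge set $M_0\triangle M$ every vertex has degree at most $2$, so each component is a path or a cycle along which edges of $M_0$ and $M$ alternate. The vertex $u$ has degree $1$, so it is an end of a path $P$, whose first edge is in $M_0$.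

If the last edge of $P$ were also in $M_0$, the other end of $P$ would be missed by $M$ too, and $M\triangle P$ would be a matching of size $\nu+1$. So the last edge of $P$ is in $M$, and the last vertex $x_0$ is missed by $M_0$, that is, $x_0\in X$. All other vertices of $P$ are covered by $M_0$. If $u$ had a neighbor $x\in X$ with $x\ne x_0$, then $x$ is not on $P$, and the edge $\{x,u\}$ followed by $P$ is an alternating path whose two ends $x,x_0$ are both missed by $M_0$. Exchanging along this path turns $M_0$ into a matching of size $\nu+1$, a contradiction. So $x_0$ is the only possible neighbor of $u$ in $X$. $\square$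

For graphs one sees a little more. If the two ends $u,u'$ of an edge of $M_0$ had different neighbors $x,x'$ in $X$, replacing $\{u,u'\}$ by $\{u,x\},\{u',x'\}$ would enlarge $M_0$. So each edge of $M_0$ accounts for at most one vertex of $X$, and $|V(G)|\le3\nu$. Disjoint triangles attain this. It agrees with Gallai's theorem, which says that a connected $\nu$-critical graph has exactly $2\nu+1$ vertices.

## 2. What rank three breaks, and the answer

Lovász conjectured that the same holds in every rank. The problem is posed in "Matchings and Covers in Hypergraphs":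

**Conjecture (Lovász).** There exists a $c(r)$, depending only on $r$, such that every $\nu$-critical hypergraph of rank $r$ can have at most $c(r)\nu$ vertices.

The general bound quoted with it is Tuza's: a $\nu$-critical hypergraph of rank $r$ has at most $\binom{r\nu+r}{r}$ vertices, which for fixed $r$ has order $\nu^r$.

Which parts of Proposition 1 survive in rank $3$? Two things fail. First, in a graph a single maximum matching $M_0$ leaves at most one vertex of each edge uncovered. In rank $3$ it may leave two: among all triples of $\{1,2,3,4,5\}$, where $\nu=1$, take $M_0=\{\{1,2,3\}\}$ and the edge $\{3,4,5\}$. Second, the symmetric difference of two matchings is no longer made of paths: the one-edge matching $\{1,2,3\}$ meets all three edges of the matching $\{1,4,5\},\{2,6,7\},\{3,8,9\}$, and the structure branches. Both difficulties can be overcome in the upper bound, but at the price of a higher power of $\nu$, and this price turns out to be real.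

**Theorem 1 (explicit counterexample, rank 3).** For all integers $m,n\ge2$ there is a $\nu$-critical hypergraph of rank $3$ with $\nu=2m+n-1$ and exactly $mn+4m+3n$ vertices. With $n=2m$ we get $\nu=4m-1$ and $2m^2+10m$ vertices, so the ratio (vertices)$/\nu$ is unbounded and no $c(3)$ exists.

**Theorem 2 (lower bound, all $r\ge3$).** For every $r\ge3$ and every $\nu\ge\max\{4,2(r-2)\}$ there is a $\nu$-critical hypergraph of rank exactly $r$ and matching number $\nu$ with at least
$$\frac{\nu}{8}\left(\frac{\nu}{2(r-2)}\right)^{r-2}$$
vertices. So no $c(r)$ exists for any $r\ge3$.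

**Theorem 3 (upper bound).** If $r\ge2$, every $\nu$-critical hypergraph of rank $r$ with matching number $\nu$ has at most
$$\sum_{k=1}^{r-1}(r\nu)^k+(r\nu)^{r-1}\ \le\ 3(r\nu)^{r-1}$$
vertices.

Together these settle the conjecture: it is false for every $r\ge3$ and true for $r\in\{1,2\}$. Indeed, for $r\ge3$ a constant $c(r)$ would satisfy $\frac18\left(\frac{\nu}{2(r-2)}\right)^{r-2}\le c(r)$ for all large $\nu$, which is impossible since $r-2\ge1$. For $r=1$ the number of vertices is $\nu$, and for $r=2$ the first expression in Theorem 3 is $2\nu+2\nu=4\nu$, the bound of Proposition 1.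

Moreover, for fixed $r\ge2$ the maximum number of vertices of a $\nu$-critical hypergraph of rank $r$ is $\Theta_r(\nu^{r-1})$. The upper estimate is Theorem 3. The lower estimate is Theorem 2 for $r\ge3$ and $\nu\ge\max\{4,2(r-2)\}$. The finitely many smaller $\nu$ only affect the constant, because the complete hypergraphs of Section 1 show that $\nu$-critical hypergraphs of rank $r$ exist for every $\nu\ge1$. For $r=2$, $\nu$ disjoint triangles have $3\nu$ vertices. So Theorem 3 improves the exponent in Tuza's bound from $r$ to $r-1$, and $r-1$ is optimal.

We prove Theorem 3 first, since it continues the graph argument, and then build the examples.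

## 3. A tree of small transversals

Throughout Sections 3 and 4, $\mathcal H$ is $\nu$-critical of rank $r\ge2$, $\nu=\nu(\mathcal H)\ge1$ and $V=\bigcup\mathcal H$. The purpose of this section is to find a set $W$ of vertices, of size $O_r(\nu^{r-1})$, such that every edge has at most one vertex outside $W$. In a graph, $W=V(M_0)$ did this.

**Lemma 2.** If $A\subsetneq E$ for some $E\in\mathcal H$ (where $A=\emptyset$ is allowed), there is a set $Y_A$ with $|Y_A|\le r\nu$ and $Y_A\cap A=\emptyset$ that meets every $E'\in\mathcal H$ with $E'\supsetneq A$.

*Proof.* If $A=\emptyset$, let $M$ be any maximum matching. If $A\neq\emptyset$, then $|E|\ge2$; pick $x\in E\setminus A$. Contracting $E$ at $x$ raises $\nu$, so Lemma 1 gives a matching $M$ of size $\nu$ with $V(M)\cap(E\setminus\{x\})=\emptyset$, and since $A\subseteq E\setminus\{x\}$, also $V(M)\cap A=\emptyset$. In both cases put $Y_A=V(M)$. It has at most $r\nu$ elements and is disjoint from $A$. Every edge $E'$ of $\mathcal H$ meets $V(M)$, since otherwise $M\cup\{E'\}$ would be a matching of size $\nu+1$. $\square$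

For instance, in the hypergraph of all triples of $\{1,\dots,5\}$ we may take $Y_\emptyset=\{1,2,3\}$. For $A=\{1\}$, with $E=\{1,2,3\}$ and $x=3$, the matching avoiding $\{1,2\}$ is $\{3,4,5\}$, so $Y_{\{1\}}=\{3,4,5\}$. Every triple containing $1$ does meet $\{3,4,5\}$, because its other two elements are not both equal to $2$. The point of the lemma is that $Y_A$ avoids $A$: it always supplies a new vertex.

**Building the tree.** Fix one choice of $Y_A$ for every $A$ as in Lemma 2. Let $N_0=\{\emptyset\}$ and, for $k\ge0$,
$$N_{k+1}=\{A\cup\{y\}:A\in N_k,\ A\subsetneq E\text{ for some }E\in\mathcal H,\ y\in Y_A\}.$$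
Since $Y_A\cap A=\emptyset$, members of $N_k$ have size exactly $k$, and since $|Y_A|\le r\nu$ we get $|N_k|\le(r\nu)^k$ by induction.

Next, *every edge $E$ contains a member of $N_k$ for every $k\le|E|$.* For $k=0$ this is $\emptyset\subseteq E$. If $k<|E|$ and $A\in N_k$ satisfies $A\subseteq E$, then $A\subsetneq E$ because $|A|=k$. By Lemma 2 there is a $y\in E\cap Y_A$, and $A\cup\{y\}\subseteq E$ belongs to $N_{k+1}$.

**A first bound, and where it is too weak.** An edge of size $k$ contains a member of $N_k$, which also has size $k$, so it *is* a member of $N_k$. Hence all vertices appear in the tree by level $r$. Every vertex that appears was added from some $Y_A$ with $A\in N_k$ and $k\le r-1$, so $|V|\le\sum_{k=1}^{r}(r\nu)^k$. This has exponent $r$, like Tuza's bound. For $r=2$ it is quadratic, while Proposition 1 is linear. The loss is at the last level, where we allow each $A\in N_{r-1}$ to be extended by $r\nu$ vertices of its own. So we stop one level earlier and treat the last vertices separately.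

**The set $W$.** Let
$$W=\bigcup_{k\le r-1}\ \bigcup_{A\in N_k}A,\qquad X^{*}=V\setminus W.$$
Each vertex of $W$ was added at some stage, so it lies in some $Y_A$ with $A\in N_k$, $k\le r-2$. Therefore
$$|W|\le\sum_{k=0}^{r-2}(r\nu)^k\cdot r\nu=\sum_{k=1}^{r-1}(r\nu)^k. \tag{1}$$
An edge of size at most $r-1$ is itself a member of some $N_k$ with $k\le r-1$, hence lies in $W$. An edge $f$ of size $r$ contains some $A\in N_{r-1}$, and $A\subseteq W$, so at most one vertex of $f$ is outside $W$. If there is such a vertex $x$, then $A\subseteq f\setminus\{x\}$ and both sets have $r-1$ elements, so they are equal. In short: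
$$\text{every edge } f \text{ has } |f\cap X^{*}|\le1,\ \text{ and if } f\cap X^{*}=\{x\}\text{ then }|f|=r\text{ and }f\setminus\{x\}\in N_{r-1}. \tag{2}$$

## 4. Counting the last vertices with Hall's theorem

We want $|X^{*}|\le|N_{r-1}|$. For $A\in N_{r-1}$ let
$$C(A)=\{x\in X^{*}:A\cup\{x\}\in\mathcal H\},\qquad \mathcal A=\{A\in N_{r-1}:C(A)\ne\emptyset\},$$
and for $\mathcal F\subseteq\mathcal A$ let $C(\mathcal F)=\bigcup_{A\in\mathcal F}C(A)$. Every vertex of $X^{*}$ lies in some edge, so by (2) we have $X^{*}=C(\mathcal A)$. When $r=2$, the sets $A$ are single vertices of $W$, and $C(A)$ is the set of neighbors of that vertex in $X^{*}$.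

What does one exchange give? Let $A\in\mathcal A$, $x\in C(A)$, $E=A\cup\{x\}$. Lemma 1 gives a matching $M$ of size $\nu$ avoiding $A$. For $y\in C(A)$ the edge $A\cup\{y\}$ must meet $V(M)$, and $M$ avoids $A$, so $y\in V(M)$. By (2) each member of $M$ contains at most one vertex of $X^{*}$, so $|C(A)|\le\nu$. Then $|X^{*}|\le\nu|N_{r-1}|$, and the exponent is still $r$.

What this estimate ignores is sharing. A vertex $y\in C(A)$ is used by some $f\in M$, say $f=A_f\cup\{y\}$, so $y\in C(A_f)$ as well. If $A_f$ could be completed by another vertex of $X^{*}$, we could release $y$ for $A$ and win an edge; if that other vertex is taken, we try to move its owner, and so on. In a graph these chains were alternating paths. In general, the obstruction to all such rearrangements at once is described by Hall's theorem: finitely many finite sets have distinct representatives if and only if the union of every $k$ of them has at least $k$ elements.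

**Lemma 3.** For each $A\in\mathcal A$ there is $\mathcal F\subseteq\mathcal A$ with $A\in\mathcal F$,
$$|C(\mathcal F)|\le|\mathcal F|-1,\qquad\text{and}\qquad |C(\mathcal F')|\ge|\mathcal F'|\ \text{ for all }\mathcal F'\subseteq\mathcal F\setminus\{A\}.$$

*Proof.* **Step 1: set up the matching.** Take $x\in C(A)$ and $E=A\cup\{x\}$, an edge of size $r\ge2$. Since contracting $E$ at $x$ raises $\nu$, Lemma 1 gives a matching $M$ of size $\nu$ with $V(M)\cap A=\emptyset$. Let $M^{*}$ be the set of $f\in M$ that meet $X^{*}$. By (2), each $f\in M^{*}$ is $f=A_f\cup\{x_f\}$ with $x_f\in X^{*}$, $A_f\in\mathcal A$ and $x_f\in C(A_f)$. The sets $A$ and $A_f$ $(f\in M^{*})$ have $r-1\ge1$ elements and are pairwise disjoint, hence distinct. Let $\mathcal B=\{A\}\cup\{A_f:f\in M^{*}\}$, so $|\mathcal B|=|M^{*}|+1$.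

**Step 2: the sets $C(B)$, $B\in\mathcal B$, have no distinct representatives.** Suppose $x_B\in C(B)$, $B\in\mathcal B$, were distinct. Consider the $|M^{*}|+1$ edges $B\cup\{x_B\}$ together with the edges of $M\setminus M^{*}$. The sets $B$ are pairwise disjoint subsets of $W$, and the $x_B$ are distinct elements of $X^{*}$, so the edges $B\cup\{x_B\}$ are pairwise disjoint. Members of $M\setminus M^{*}$ are pairwise disjoint and lie in $W$, so they contain no $x_B$. They are disjoint from $A$ because $V(M)\cap A=\emptyset$, and from every $A_f$ because $M$ is a matching. So we have a matching of size $|M^{*}|+1+\nu-|M^{*}|=\nu+1$, a contradiction.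

**Step 3: apply Hall.** By Hall's theorem some $\mathcal F\subseteq\mathcal B$ has $|C(\mathcal F)|\le|\mathcal F|-1$. On the other hand, the vertices $x_f\in C(A_f)$ are distinct, so $|C(\mathcal F')|\ge|\mathcal F'|$ for every $\mathcal F'\subseteq\mathcal B\setminus\{A\}$. Thus $\mathcal F$ cannot be contained in $\mathcal B\setminus\{A\}$, so $A\in\mathcal F$, and the last condition of the lemma holds for all $\mathcal F'\subseteq\mathcal F\setminus\{A\}$. $\square$

**Lemma 4.** $|X^{*}|\le|\mathcal A|\le|N_{r-1}|$.

*Proof.* The families from Lemma 3 may overlap, so we glue them one at a time; the second condition in Lemma 3 is what controls the overlap. Start with $\mathcal G_0=\emptyset$. As long as $\mathcal G_t\ne\mathcal A$, choose $A\in\mathcal A\setminus\mathcal G_t$, take $\mathcal F$ from Lemma 3 for this $A$, and put $\mathcal G_{t+1}=\mathcal G_t\cup\mathcal F$, which is strictly larger than $\mathcal G_t$ since it contains $A$.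

Because $A\notin\mathcal G_t$, we have $\mathcal F\cap\mathcal G_t\subseteq\mathcal F\setminus\{A\}$, so $|C(\mathcal F\cap\mathcal G_t)|\ge|\mathcal F\cap\mathcal G_t|$. Also $C(\mathcal F\cap\mathcal G_t)\subseteq C(\mathcal F)\cap C(\mathcal G_t)$. Since $C(\mathcal G_{t+1})=C(\mathcal G_t)\cup C(\mathcal F)$,
$$\begin{aligned}|C(\mathcal G_{t+1})|-|C(\mathcal G_t)|&=|C(\mathcal F)|-|C(\mathcal F)\cap C(\mathcal G_t)|\\&\le|C(\mathcal F)|-|C(\mathcal F\cap\mathcal G_t)|\\&\le|\mathcal F|-1-|\mathcal F\cap\mathcal G_t|\\&=|\mathcal G_{t+1}|-|\mathcal G_t|-1.\end{aligned}$$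
So in each round the union $C$ grows by less than the family does. The process ends with $\mathcal G_t=\mathcal A$, and summing gives $|X^{*}|=|C(\mathcal A)|\le|\mathcal A|$. (If $\mathcal A=\emptyset$, then $X^{*}=\emptyset$.) $\square$

*Proof of Theorem 3.* By (1), Lemma 4 and $|N_{r-1}|\le(r\nu)^{r-1}$,
$$|V|=|W|+|X^{*}|\le\sum_{k=1}^{r-1}(r\nu)^k+(r\nu)^{r-1}.$$
Since $r\nu\ge2$, the sum is at most $(r\nu)^{r-1}\left(1+\frac12+\frac14+\cdots\right)\le2(r\nu)^{r-1}$, so $|V|\le3(r\nu)^{r-1}$. $\blacksquare$

## 5. Addresses: many vertices from a small matching number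

Is the exponent $r-1$ real? The complete hypergraphs have $r\nu+r-1$ vertices, which is linear, and disjoint unions do not help, because vertices and matching numbers both add. We need many vertices, each of which is essential, at a low cost in matching number.

The idea is to give each of the many vertices an *address* $(h,i_1,\dots,i_{r-2})$, to let it lie in just two edges, and to arrange that every attempt at a too-large matching has to choose an address and is then blocked only by the vertex with that address. The number of addresses is a product, while the matching number pays only the sum of the sizes of the selectors.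

Here is the smallest case, in rank $3$, with vertices $w,a,b,v,v',z,p_1,p_2,q_1,q_2,x_1,x_2$ and nine edges:
$$\{w,v,v'\},\quad\{a,v\},\quad\{b,v'\},\quad\{z,p_1,q_1\},\quad\{z,p_2,q_2\},$$
$$\{a,p_1,x_1\},\quad\{a,p_2,x_2\},\quad\{b,q_1,x_1\},\quad\{b,q_2,x_2\}.$$
Each edge contains exactly one of $w,a,b,z$, so $\nu\le4$. A matching of size $4$ would use $\{w,v,v'\}$. This blocks $\{a,v\}$ and $\{b,v'\}$, so $a$ and $b$ must use edges with an index. The edge at $z$ blocks one index entirely, so $a$ and $b$ must both use the other index $i$, and then they collide at $x_i$. So $\nu\le3$, and $\{a,v\},\{b,v'\},\{z,p_1,q_1\}$ shows $\nu=3$. If we shorten $\{a,p_1,x_1\}$ to $\{a,p_1\}$, the collision disappears: $\{w,v,v'\},\{a,p_1\},\{b,q_1,x_1\},\{z,p_2,q_2\}$ is a matching of size $4$. We now let the part carrying $w$ select one of $m$ values of $h$, and use $r-2$ selectors of $z$-type, each choosing one of $n$ indices.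

**Definition (the hypergraph $\mathcal H_r(m,n)$).** Let $r\ge3$, $s=r-2\ge1$, $m\ge1$, $n\ge2$. The vertices, pairwise distinct, are

* $w$, and $a_h,b_h,v_h,v'_h$ for $h\in[m]$;
* $z^c_l,\ p^c_k,\ q^c_k$ for $c\in[s]$, $l\in[n-1]$, $k\in[n]$;
* $x_{h,i}$ for $h\in[m]$ and $i=(i_1,\dots,i_s)\in[n]^s$.

The edges, over all admissible indices, are
$$W_h=\{w,v_h,v'_h\},\quad A_h=\{a_h,v_h\},\quad B_h=\{b_h,v'_h\},\quad Z^c_{l,k}=\{z^c_l,p^c_k,q^c_k\},$$
$$A_{h,i}=\{a_h,p^1_{i_1},\dots,p^s_{i_s},x_{h,i}\},\qquad B_{h,i}=\{b_h,q^1_{i_1},\dots,q^s_{i_s},x_{h,i}\}.$$

The edges are distinct, and the rank is $\max(3,s+2)=r$. The example above is $\mathcal H_3(1,2)$. We call $A_{h,i},B_{h,i}$ the long edges.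

Put $T=\{w\}\cup\{a_h,b_h:h\in[m]\}\cup\{z^c_l:c\in[s],\,l\in[n-1]\}$ and
$$N=|T|=1+2m+s(n-1). \tag{3}$$
Every edge contains exactly one vertex of $T$, so every matching has at most $N$ edges.

For $i\in[n]^s$ let $\mathcal Z(i)$ be a set of $s(n-1)$ disjoint edges obtained as follows: for each $c$, match $z^c_1,\dots,z^c_{n-1}$ bijectively to the indices in $[n]\setminus\{i_c\}$ and take the corresponding edges $Z^c_{l,k}$. The set $\mathcal Z(i)$ covers every $z^c_l$ and avoids exactly those $p^c_k,q^c_k$ with $k=i_c$.

The permutation $\sigma$ that exchanges $a_h\leftrightarrow b_h$, $v_h\leftrightarrow v'_h$, $p^c_k\leftrightarrow q^c_k$ and fixes all other vertices maps $W_h$ and $Z^c_{l,k}$ to themselves and exchanges $A_h\leftrightarrow B_h$, $A_{h,i}\leftrightarrow B_{h,i}$. So whatever we prove about a contraction holds for its image under $\sigma$.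

**Lemma 5.** $\nu(\mathcal H_r(m,n))=N-1$.

*Proof.* All $A_h$, all $B_h$ and $\mathcal Z(i)$ (for any $i$) form a matching of size $2m+s(n-1)=N-1$.

Suppose $M$ is a matching of size $N$. Then each vertex of $T$ lies in exactly one edge of $M$. Let $W_h$ be the edge at $w$. It covers $v_h$ and $v'_h$, so $A_h,B_h\notin M$; hence the edge of $M$ at $a_h$ is some $A_{h,i}$, and the edge at $b_h$ is some $B_{h,j}$. For each $c$, the $n-1$ edges of $M$ at $z^c_1,\dots,z^c_{n-1}$ use distinct indices $k$, since two edges $Z^c_{l,k},Z^c_{l',k}$ share $p^c_k$. So for exactly one index $k_c$ are $p^c_{k_c}$ and $q^c_{k_c}$ not covered by these edges, and $i_c=k_c=j_c$. Thus $i=j$, and $A_{h,i}$, $B_{h,i}$ share $x_{h,i}$, a contradiction. $\square$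

The last part of this argument will be used again, so we record it: *if all $z^c_l$ are covered in a matching, then the matching does not contain both a long edge at $a_h$ and a long edge at $b_h$ for the same $h$.*

**Lemma 6.** For $m\ge1$, $n\ge2$, every contraction of a long edge $A_{h,i}$ or $B_{h,i}$ in $\mathcal H_r(m,n)$ increases $\nu$.

*Proof.* By $\sigma$ we need only treat $A_{h,i}$. By Lemma 5 it suffices to exhibit matchings of size $N$ in the contracted family.

*Removing $x_{h,i}$.* Take $A_{h,i}\setminus\{x_{h,i}\}$, $B_{h,i}$, $W_h$, all $A_g,B_g$ with $g\neq h$, and $\mathcal Z(i)$. Only $B_{h,i}$ now contains $x_{h,i}$; the vertices $p^c_{i_c},q^c_{i_c}$ are avoided by $\mathcal Z(i)$; $W_h$ uses only $w,v_h,v'_h$. So these edges are disjoint, and their number is $3+2(m-1)+s(n-1)=N$.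

*Removing $p^c_{i_c}$.* Let $j$ agree with $i$ except that $j_c\ne i_c$, which is possible since $n\ge2$. Take $A_{h,i}\setminus\{p^c_{i_c}\}$, $B_{h,j}$, $W_h$, all $A_g,B_g$ with $g\ne h$, and $\mathcal Z(j)$. The first two are disjoint because $x_{h,i}\ne x_{h,j}$. The set $\mathcal Z(j)$ avoids all $q^{c'}_{j_{c'}}$, and for $c'\ne c$ it avoids $p^{c'}_{j_{c'}}=p^{c'}_{i_{c'}}$; the vertex $p^c_{i_c}$ that it does cover has been removed from $A_{h,i}$. The number of edges is again $N$.

*Removing $a_h$.* Take $A_{h,i}\setminus\{a_h\}$, all $A_g$, all $B_g$, and $\mathcal Z(i)$. The first edge consists of $p^1_{i_1},\dots,p^s_{i_s}$ and $x_{h,i}$, which no other edge here covers. The number is $1+2m+s(n-1)=N$. $\square$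

So all the edges that carry the $mn^s$ vertices $x_{h,i}$ are already as critical as required.

## 6. Rank three: the remaining contractions

*Proof of Theorem 1.* Let $r=3$, so $s=1$; we drop the superscript $c$. Let $m,n\ge2$. By (3) and Lemma 5, $N=2m+n$ and $\nu=2m+n-1$. The vertices number
$$1+4m+(n-1)+2n+mn=mn+4m+3n.$$
We show that $\mathcal H_3(m,n)$ is $\nu$-critical. Contractions of long edges are covered by Lemma 6. For each remaining contraction, up to $\sigma$, we give $2m+n$ disjoint members of the contracted family. Here $i\in[n]$ is arbitrary.

1. $W_h\to\{w,v'_h\}$. The vertex $v_h$ is released, so $a_h$ may keep its short edge. Take $\{w,v'_h\}$, all $A_g$, all $B_g$ with $g\ne h$, $B_{h,i}$, and $\mathcal Z(i)$. The count is $1+m+(m-1)+1+(n-1)=2m+n$. The contraction $W_h\to\{w,v_h\}$ is the image under $\sigma$.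

2. $W_h\to\{v_h,v'_h\}$. Now a second edge $W_g$ can be used; we give up one vertex $z_{n-1}$ so that two indices are free. Choose $g\ne h$, possible since $m\ge2$. Take $\{v_h,v'_h\}$, $W_g$, all $A_f,B_f$ with $f\ne g,h$, the edges $A_{h,1},A_{g,2},B_{h,2},B_{g,1}$, and $n-2$ edges matching $z_1,\dots,z_{n-2}$ to the indices $3,\dots,n$. The four long edges use $p_1,p_2,q_2,q_1$, once each, and the distinct vertices $x_{h,1},x_{g,2},x_{h,2},x_{g,1}$. The count is $2+2(m-2)+4+(n-2)=2m+n$.

3. $A_h\to\{a_h\}$. Take $\{a_h\}$, $W_h$, $B_{h,i}$, all $A_g,B_g$ with $g\ne h$, and $\mathcal Z(i)$. The count is $3+2(m-1)+(n-1)=2m+n$.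

4. $A_h\to\{v_h\}$. Take $\{v_h\}$, $A_{h,i}$, all $A_g$ with $g\ne h$, all $B_g$, and $\mathcal Z(i)$. The count is $1+1+(m-1)+m+(n-1)=2m+n$. The contractions of $B_h$ are images of cases 3 and 4 under $\sigma$.

5. $Z_{l,k}\to\{z_l,p_k\}$. The vertex $q_k$ is released, so $a_h$ and $b_h$ can use different indices. Choose $j\ne k$ and any $h$. Take $\{z_l,p_k\}$, $n-2$ edges matching the other $z$'s to $[n]\setminus\{j,k\}$, then $W_h$, $A_{h,j}=\{a_h,p_j,x_{h,j}\}$, $B_{h,k}=\{b_h,q_k,x_{h,k}\}$, and all $A_g,B_g$ with $g\ne h$. The count is $1+(n-2)+3+2(m-1)=2m+n$. The contraction $Z_{l,k}\to\{z_l,q_k\}$ is the image under $\sigma$.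

6. $Z_{l,k}\to\{p_k,q_k\}$. Take $\{p_k,q_k\}$, $\mathcal Z(k)$, all $A_g$ and all $B_g$. The set $\mathcal Z(k)$ avoids $p_k,q_k$, and in particular does not use $Z_{l,k}$. The count is $1+(n-1)+2m=2m+n$.

So $\mathcal H_3(m,n)$ is $\nu$-critical. With $n=2m$ we have $\nu=4m-1$ and $2m^2+4m+6m=2m^2+10m$ vertices, and $(2m^2+10m)/(4m-1)\to\infty$. $\blacksquare$

**Why higher rank needs one more lemma.** For $s\ge2$, the hypergraph $\mathcal H_r(m,n)$ itself is *not* $\nu$-critical: contracting $W_h$ to $\{v_h,v'_h\}$ does not raise $\nu$. To see this, suppose the contracted family has a matching of size $N$. It uses $\{v_h,v'_h\}$, since otherwise it is a matching of $\mathcal H_r(m,n)$. The other $N-1$ edges contain exactly one vertex of $T$ each, so exactly one $t_0\in T$ is missed. The edges at $a_h$ and $b_h$, if present, are long.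

* If $t_0=w$, then all $z^c_l$ are covered and long edges at $a_h$ and $b_h$ are present, which the fact recorded after Lemma 5 forbids.
* If $t_0\ne w$, some $W_g$ with $g\ne h$ is present, so the edges at $a_g,b_g$ are also long when present. If $t_0$ is one of the $a$'s or $b$'s, then at least one of the pairs $\{a_h,b_h\}$, $\{a_g,b_g\}$ is fully covered while all $z^c_l$ are covered, which is again forbidden.
* If $t_0=z^c_l$, choose $c'\neq c$ (here $s\ge2$ is used). The vertices $z^{c'}_1,\dots,z^{c'}_{n-1}$ are all covered, so only one index $k$ is free for $c'$, and the long edges at $a_h$ and $a_g$ both contain $p^{c'}_k$, a contradiction.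

The case $t_0=w$ also shows that for $s=1$, $m=1$ this contraction fails, since then no $g\ne h$ exists and $w$ is necessarily missed. So $m\ge2$ was needed in case 2 of the proof of Theorem 1.

## 7. Repairing criticality without touching the good edges

The way out is to shrink the defective edges until everything is critical, and to check that the long edges, critical from the start, are never harmed.

**Lemma 7.** For every hypergraph $\mathcal H$ without multiple edges there is a $\nu$-critical $\mathcal H'$ with $\nu(\mathcal H')=\nu(\mathcal H)$ and a surjection $\varphi:\mathcal H\to\mathcal H'$ with $\emptyset\ne\varphi(E)\subseteq E$ for all $E$, such that $\varphi(E)=E$ whenever every contraction of $E$ (in $\mathcal H$) increases $\nu$ and $|E|\ge2$.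

*Proof.* Let $\nu=\nu(\mathcal H)$. **Step 1: choose a minimal shrinking.** Consider all maps $\varphi$ from $\mathcal H$ to nonempty sets with $\varphi(E)\subseteq E$ for all $E$ and $\nu(\varphi(\mathcal H))=\nu$, where the image $\varphi(\mathcal H)$ is taken without repetitions. The identity is such a map, and there are finitely many. Choose one that minimizes $\sum_{E\in\mathcal H}|\varphi(E)|$, and let $\mathcal H'=\varphi(\mathcal H)$.

**Step 2: $\mathcal H'$ is $\nu$-critical.** It has no multiple edges. Suppose contracting some $F\in\mathcal H'$, $|F|\ge2$, at $x\in F$ does not increase $\nu$. Redefine $\varphi(E)=F\setminus\{x\}$ for all $E$ with $\varphi(E)=F$. These are still nonempty subsets of $E$. The new image is the contracted family, up to repetitions, and repetitions do not affect the matching number because equal nonempty sets intersect. Contraction never decreases $\nu$, so the new image has matching number $\nu$. But the sum has decreased, which contradicts minimality.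

**Step 3: edges that were already critical survive.** Let $|E|\ge2$, let every contraction of $E$ in $\mathcal H$ increase $\nu$, and suppose some $x\in E\setminus\varphi(E)$ exists. By Lemma 1, applied in $\mathcal H$ to $E$ and this $x$, there are disjoint $E_1,\dots,E_\nu\in\mathcal H\setminus\{E\}$, all disjoint from $E\setminus\{x\}\supseteq\varphi(E)$. Then $\varphi(E),\varphi(E_1),\dots,\varphi(E_\nu)$ are $\nu+1$ pairwise disjoint nonempty members of $\mathcal H'$, contradicting $\nu(\mathcal H')=\nu$. So $\varphi(E)=E$. $\square$

*Proof of Theorem 2.* Let $r\ge3$, $s=r-2$, $\nu\ge\max\{4,2s\}$.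

**Step 1: choose the parameters.** Put
$$m=\lfloor\nu/4\rfloor\ge1,\qquad n=\lfloor\nu/(2s)\rfloor+1\ge2.$$
By Lemma 5, $\nu_0:=\nu(\mathcal H_r(m,n))=2m+s(n-1)\le\frac{\nu}{2}+\frac{\nu}{2}=\nu$.

**Step 2: make it critical.** Apply Lemma 7 to $\mathcal H_r(m,n)$ and obtain a $\nu$-critical $\mathcal H'$ with matching number $\nu_0$. By Lemma 6, every contraction of $A_{h,i}$ increases the matching number, so all edges $A_{h,i}$ belong to $\mathcal H'$ intact. They have size $s+2=r$, and no edge of $\mathcal H'$ is larger than $r$, so the rank of $\mathcal H'$ is exactly $r$. Moreover $\mathcal H'$ contains all the vertices $x_{h,i}$.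

**Step 3: adjust the matching number to $\nu$.** Add $\nu-\nu_0$ singleton edges on new vertices. Singletons are not subject to contraction, and every matching number involved, before and after any contraction, goes up by exactly $\nu-\nu_0$. So the result is $\nu$-critical with matching number $\nu$, and its rank is still $r$.

**Step 4: count.** The vertices $x_{h,i}$ alone number $mn^s$. For a real $t\ge1$ we have $\lfloor t\rfloor\ge t/2$: for $1\le t<2$ the left side is $1>t/2$, and for $t\ge2$ it is more than $t-1\ge t/2$. With $t=\nu/4$ this gives $m\ge\nu/8$. Also $n>\nu/(2s)$. Hence there are at least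
$$m\,n^{s}\ \ge\ \frac{\nu}{8}\left(\frac{\nu}{2(r-2)}\right)^{r-2}$$
vertices. Since $r-2\ge1$, this is not $O(\nu)$ for fixed $r$, so no $c(r)$ exists for any $r\ge3$. $\blacksquare$
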